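# Polynomial Fourier decay for measures generated by contracting Möbius maps

## 1. Bending against resonance: four test measures

Take finitely many contractions $f_1,\dots,f_m$ and weights $p_i>0$ with $\sum p_i=1$. They generate a probability measure $\mu$ with $\mu=\sum_i p_i(f_i)_*\mu$. Does
$$\widehat\mu(\xi)=\int e^{-2\pi i\langle\xi,x\rangle}\,d\mu(x)$$
decay like a power of $|\xi|$? Large Fourier coefficients far out should come from small copies of $\mu$ that all have the same size and add up in phase. Maps that bend space produce copies of many sizes. So one would first guess: *if the maps really bend, then $\widehat\mu$ decays like a power, unless $\mu$ sits in a hyperplane.* We shall test this guess and then prove it for conformal contractions in dimension at least $3$. The question is posed as a conjecture in "Fourier Transforms And Nonlinear Images Of Self-Similar Sets And Measures" (https://github.com/amlan-banaji/amlan-banaji.github.io).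

**Setting.** Let $X\subset\mathbb R^k$ be nonempty and compact, $U\supset X$ a connected open neighborhood, and $f_1,\dots,f_m:U\to U$ $(m\ge2)$ injective, uniformly contracting conformal $C^{1+\alpha}$ maps with $f_i(X)\subset X$. We write $|Df(x)|$ for the conformal factor; uniformly contracting means $|Df_i|\le\theta<1$ on $U$. The *self-conformal measure* $\mu$ is the unique Borel probability measure supported on $X$ with $\mu=\sum_ip_i(f_i)_*\mu$. A *Möbius map* is a composition of translations, similarities, orthogonal transformations and inversions in spheres. If $k\ge3$, Liouville's theorem says that each $f_i$ is the restriction of a Möbius map.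

**Definitions.** The measure $\mu$ is *nonlinear* if it is not self-similar, i.e. not generated by an iterated function system of similarities. It is *irreducible* if its support lies in no proper affine subspace. It has *polynomial Fourier decay* if $|\widehat\mu(\xi)|\le C|\xi|^{-\sigma}$ for all $\xi\ne0$, with some $C,\sigma>0$.

**Test 1: a hyperplane.** If $\operatorname{supp}\mu\subset\{\langle e,x\rangle=c\}$ with $|e|=1$, then $\widehat\mu(te)=e^{-2\pi itc}$ has modulus $1$ for all $t$. So irreducibility is needed.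

**Test 2: no bending.** Let $h_b(y)=(y+2b)/3$, $b\in\{0,1\}^k$, with equal weights. The measure is the $k$-fold product $\nu$ of the middle-third Cantor measure, on $K_0\subset[0,1]^k$. Its first coordinate has the law of $\sum_j2\beta_j3^{-j}$ with independent fair bits $\beta_j$, and $|\tfrac12(1+e^{-4\pi i\xi3^{-j}})|=|\cos(2\pi\xi3^{-j})|$. For $\xi=3^ne_1$ the factors with $j\le n$ are $1$, so
$$|\widehat\nu(3^ne_1)|=\prod_{j\ge1}|\cos(2\pi3^{n-j})|=\prod_{j\ge1}|\cos(2\pi3^{-j})|>0\qquad(n\ge0).\tag{1}$$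
The product is positive: no factor vanishes, and $1-|\cos(2\pi3^{-j})|\le2\pi^29^{-j}$ is summable. So there is no decay, although $\nu$ is irreducible. All pieces of generation $n$ have size exactly $3^{-n}$, and they resonate.

**Test 3: a bent Cantor set.** Let $V=B(0,2\sqrt k)$, $|c|=20\sqrt k$, $g(y)=(y-c)/|y-c|^2$, and $f_b=g\circ h_b\circ g^{-1}$ on $U=g(V)$. Then $h_b(V)\subset V$, and for $x=g(y)$, $y\in V$,
$$|Df_b(x)|=\frac13\,\frac{|y-c|^2}{|h_b(y)-c|^2}\le\frac13\Big(\frac{22}{18}\Big)^2<\frac12 .$$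
So the system $(f_b)$ with $X=g(K_0)$ fits the setting, and its measure is $\mu=g_*\nu$. No $f_b$ is a similarity: $f_b(\infty)=g(h_b(c))=\infty$ would force $h_b(c)=c$, i.e. $c=b$. All $f_b$ fix the point $0=g(\infty)$. The transform is
$$\widehat\mu(\xi)=\int e^{-2\pi i|\xi|\varphi(y)}\,d\nu(y),\qquad\varphi(y)=\langle\hat\xi,g(y)\rangle,\quad\hat\xi=\xi/|\xi|,\quad|\nabla\varphi(y)|=|y-c|^{-2}.$$
The resonant measure of Test 2 is still there, but now it is integrated against a phase whose gradient has varying length.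

**Test 4: a bent Cantor set on a sphere.** Use only digits $b\in\{0,1\}^{k-1}\times\{0\}$ $(k\ge2)$ and put $c=20\sqrt k\,e_k$. The estimate of Test 3 is unchanged. The Cantor set now lies in the hyperplane $P=\{y_k=0\}$, and its image lies on the sphere $g(P\cup\{\infty\})$. The image lies in no hyperplane. Indeed, the $g$-preimage of a hyperplane is a sphere or hyperplane through $c\notin P$, which would cut out a sphere, hyperplane or point of $P$ containing the Cantor set. But if $\gamma+\langle\beta,y\rangle+s|y|^2$ vanishes on a product of infinite sets, fixing all coordinates but one shows $s=0$ and $\beta=0$, and then $\gamma=0$. Here, if $\hat\xi$ is normal to the sphere at a point of the support, the phase is stationary there.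

So the guess has two suspicious cases: measures whose bending can be undone by one change of coordinates, and measures on spheres. We shall see that exactly these need separate treatment, and that the guess survives.

## 2. Three theorems

Put $\mathbf e(t)=e^{-2\pi it}$ and $\|\chi\|_{C^\alpha}=\sup|\chi|+\sup_{x\ne y}|\chi(x)-\chi(y)|\,|x-y|^{-\alpha}$.

**Theorem A.** Every irreducible nonlinear self-conformal measure in $\mathbb R^k$, $k\ge3$, has polynomial Fourier decay.

**Theorem B.** Let $k\ge1$, let $f_i:U\to U$ be as in the setting but assumed Möbius (automatic if $k\ge3$), and suppose not all $f_i$ are similarities. The following are equivalent: (i) $\mu$ is irreducible; (ii) $\widehat\mu(\xi)\to0$ as $|\xi|\to\infty$; (iii) $\mu$ has polynomial Fourier decay. Moreover, if (i) holds, then for each $\alpha\in(0,1]$ there are $C,\sigma>0$ with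
$$\Big|\int\mathbf e(\langle\xi,x\rangle)\chi(x)\,d\mu(x)\Big|\le C\|\chi\|_{C^\alpha}|\xi|^{-\sigma}\qquad\text{for all }\xi\ne0,\ \chi\in C^\alpha(\operatorname{supp}\mu).$$

**Theorem C.** Let $k\ge1$ and let $f_i:U\to U$ be as in the setting, assumed Möbius (similarities are allowed here). Suppose $\operatorname{supp}\mu$ lies in no sphere or hyperplane and the $f_i$ have no common fixed point in $\hat{\mathbb R}^k=\mathbb R^k\cup\{\infty\}$. Let $\varphi$ be a real $C^2$ function on a neighborhood of $\operatorname{supp}\mu$ without critical points on $\operatorname{supp}\mu$, and let $\alpha\in(0,1]$. Then there are $C,\sigma>0$ with $|\int\mathbf e(N\varphi)\chi\,d\mu|\le C\|\chi\|_{C^\alpha}N^{-\sigma}$ for all $N\ge1$, $\chi\in C^\alpha(\operatorname{supp}\mu)$. Without the fixed-point hypothesis the statement is false.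

If $\mu$ is nonlinear, then not all $f_i$ are similarities, so Theorem A follows from Theorem B. This is the only way in which nonlinearity is used. "Sphere" always means a sphere of positive radius and codimension $1$ (in $\mathbb R^1$: two points). $K_\varepsilon$ is the open $\varepsilon$-neighborhood of $K$. For a word $w=w_1\dots w_n$ put $h_w=h_{w_1}\circ\dots\circ h_{w_n}$, $p_w=p_{w_1}\cdots p_{w_n}$, $|w|=n$, with $h_\emptyset=\mathrm{id}$, $p_\emptyset=1$. The letters $C,c>0$ denote constants that may change from line to line.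

## 3. Möbius maps acting on the span of $1,x_1,\dots,x_d,|x|^2$

**Formulas.** A Möbius map $h$ of $\hat{\mathbb R}^d$ is either a similarity $x\mapsto\lambda Ox+b$ (exactly when $h(\infty)=\infty$; we say its pole is $\infty$), or
$$h(x)=b+\lambda O\frac{x-a}{|x-a|^2},\qquad|Dh(x)|=\frac{\lambda}{|x-a|^2},\qquad a=h^{-1}(\infty)\in\mathbb R^d\ \text{(the pole)},\tag{2}$$
with $\lambda>0$, $O\in O(d)$. Off the pole,
$$|h(x)-h(y)|^2=|Dh(x)|\,|Dh(y)|\,|x-y|^2 .\tag{3}$$
For $x\mapsto x/|x|^2$ this is $|x|^{-2}-2\langle x,y\rangle|x|^{-2}|y|^{-2}+|y|^{-2}=|x-y|^2|x|^{-2}|y|^{-2}$; the general case follows from (2).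

**The space $\mathcal F$ and the operators $T_h$.** Let $\mathcal F=\mathrm{span}\{1,x_1,\dots,x_d,|x|^2\}$. The zero set of a nonzero $q\in\mathcal F$ is empty, a point, a sphere or a hyperplane. For Möbius $h$ put $T_hq=|Dh|^{-1}(q\circ h)$, off the pole. Then $T_h\mathcal F\subset\mathcal F$: this is clear for similarities, and for (2)
$$T_h1=\frac{|x-a|^2}\lambda,\quad T_hx_i=\frac{b_i|x-a|^2}{\lambda}+(O(x-a))_i,\quad T_h|x|^2=\frac{|b|^2|x-a|^2}\lambda+2\langle b,O(x-a)\rangle+\lambda .$$
$T_h$ is linear and injective on $\mathcal F$ (if $T_hq=0$, then $q$ vanishes on an open set), hence invertible on $\mathcal F$. By the chain rule $T_{gh}=T_hT_g$. For example, if $d=1$ and $h(x)=1/x$, then $T_h(\alpha+\beta x+\gamma x^2)=x^2(\alpha+\beta/x+\gamma/x^2)=\alpha x^2+\beta x+\gamma$.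

$T_h$ moves poles: if $a$ and $a'=h^{-1}(a)$ are finite, then (3) gives
$$T_h\big(|x-a|^2\big)=\frac{|h(x)-h(a')|^2}{|Dh(x)|}=|Dh(a')|\,|x-h^{-1}(a)|^2 .\tag{4}$$

**Nondegenerate systems.** A *nondegenerate system* on $\mathbb R^d$, $d\ge1$, consists of Möbius maps $h_1,\dots,h_m$ of $\hat{\mathbb R}^d$, weights $p_i>0$ with $\sum p_i=1$, a nonempty compact $K=\bigcup_ih_i(K)\subset\mathbb R^d$, and $\varepsilon_0>0$, $C_0\ge1$, $\theta<1$ such that

* (N1) for every word $w$, $h_w^{-1}(\infty)\notin K_{\varepsilon_0}$;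
* (N2) $\|h_w\|:=\max_K|Dh_w|\le C_0\theta^{|w|}$;
* (N3) no nonzero $q\in\mathcal F$ vanishes on $K$; that is, $K$ lies in no sphere or hyperplane.

**Example (running).** Let $d=1$, $h_2(x)=1/(x+2)$, $h_3(x)=1/(x+3)$. Both map $[0,1]$ into itself with derivative at most $\frac14$ in modulus, which gives $K\subset[0,1]$ and (N2). The pole of $h_{wu}$ is $h_u^{-1}$ of the pole of $h_w$. One-letter words have poles $-2,-3$, and $h_u^{-1}(y)=1/y-u$ maps $[-4,-2]$ into $[-u-\frac12,-u-\frac14]\subset[-4,-2]$. So all poles lie in $[-4,-2]\cup\{\infty\}$, and (N1) holds with $\varepsilon_0=2$. For (N3), $K$ must be infinite. It contains the two different fixed points $\sqrt2-1$ and $(\sqrt{13}-3)/2$; a finite $K$ would be permuted by the injection $h_2$, so some iterate of $h_2$ would be the identity on $K$, contradicting contraction.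

Put $D=\operatorname{diam}K$, which is positive by (N3) (otherwise $|x-x_0|^2$ vanishes on $K$), and $\kappa_0=\min(\frac12,\min_i\min_K|Dh_i|)>0$. Fix $x_0\in K$. Constants may depend on the system.

**Lemma 1.** There are $C_1,C\ge1$ such that for all words $w,u$ and $x,y\in K$:

1. $|Dh_w(x)|\le C_1|Dh_w(y)|$;
2. $|h_w(x)-h_w(y)|\le\|h_w\||x-y|$;
3. $|h_w(y)-h_w(x)-Dh_w(x)(y-x)|\le C\|h_w\||y-x|^2$;
4. $\|h_{wu}\|\le\|h_w\|\|h_u\|$ and $\min_K|Dh_{wu}|\ge C_1^{-1}\|h_w\|\kappa_0^{|u|}$.

*Proof.* (1) If the pole $a$ is finite, the ratio is $|y-a|^2/|x-a|^2\le(1+D/\varepsilon_0)^2$, because $|x-a|\ge\varepsilon_0$; otherwise it is $1$. (2) is (3) of this section with both factors at most $\|h_w\|$. For (3), similarities are trivial, so let $a$ be finite. If $|x-y|<\varepsilon_0/2$, then $|z-a|\ge\frac12|x-a|$ on $B(x,\varepsilon_0/2)$, so there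
$$|D^2h_w(z)|\le C\lambda|z-a|^{-3}\le8C\lambda|x-a|^{-3}\le C\varepsilon_0^{-1}|Dh_w(x)|,$$
and Taylor's formula on the segment applies. If $|x-y|\ge\varepsilon_0/2$, the left side is at most $2\|h_w\||x-y|\le4\varepsilon_0^{-1}\|h_w\||x-y|^2$ by (2). (4) follows from $|Dh_{wu}(x)|=|Dh_w(h_ux)||Dh_u(x)|$, $h_u(K)\subset K$ and part (1). $\square$

**Stationary measure.** For $\omega$ i.i.d. with law $p$, the sets $h_{\omega|n}(K)$ decrease and have diameter at most $C_0\theta^nD$. So $\Pi(\omega)=\lim h_{\omega|n}(x_0)$ exists, and its law $\nu$ satisfies $\nu=\sum p_i(h_i)_*\nu$. If $\omega=w\omega'$, then $\Pi(\omega)=h_w(\Pi(\omega'))$. Any stationary probability measure $\nu'$ on $K$ equals $\nu$, since $\nu'=\sum_{|w|=n}p_w(h_w)_*\nu'$ and the sets $h_w(K)$ shrink uniformly. Finally $\operatorname{supp}\nu=K$, because $\nu(h_w(K))\ge p_w>0$ and the sets $h_w(K)$, $|w|=n$, cover $K$.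

**Sections.** For $0<r<1$ let $W_r$ be the set of words $\omega|n$, where $n$ is the first time with $\|h_{\omega|n}\|\le r$. Every $\omega$ has exactly one prefix in $W_r$, so $\nu=\sum_{w\in W_r}p_w(h_w)_*\nu$. By Lemma 1(4), applied to the last letter,
$$c_0r\le\|h_w\|\le r\quad(w\in W_r),\qquad c_0=\kappa_0/C_1,$$
and $|w|\le C(1+\log(1/r))$ by (N2). For Test 2, $W_r$ is the set of all words of length $\lceil\log(1/r)/\log3\rceil$.

## 4. Two-scale linearization, and the pairs of words that stop it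

Here is what a sensible person tries; the estimates reappear with proof in Section 8. Let $N$ be large, $R=N^{1/2}$, $r=1/R$, and cut $\nu$ along $W_r$:
$$\int\mathbf e(N\varphi)\,d\nu=\sum_{w\in W_r}p_w\int\mathbf e(N\varphi(h_wx))\,d\nu(x).$$
If $\varphi$ is linear and the $h_w$ are similarities, each inner integral is $\widehat\nu$ at a frequency of length comparable to $R$. If the maps bend, $h_w$ is not close to affine on $K$, so cut again: $x=h_v(y)$ with $v\in W_\rho$, $\rho=R^{-2/3}$. On $h_v(K)$ Lemma 1(3) linearizes $h_w$, with phase error $O(Nr\rho^2)=O(R^{-1/3})$. Up to a unimodular factor and this error, the integral over $h_v(K)$ becomes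
$$\widehat{\nu^v}\big(\|h_v\|\eta_w(z_v)\big),\qquad\eta_w(x)=N\,Dh_w(x)^T\nabla\varphi(h_wx),\quad z_v=h_v(x_0),$$
where $\nu^v$ is $(h_v)_*\nu$ rescaled to unit size. Two things would now suffice. First, $\widehat{\nu^v}$ should be large only on few unit balls; this will be Lemma 5. Second, for most $v$, the frequencies $\eta_w(z_v)$, with $w$ random, should not cluster in one ball of radius $\approx1/\rho=R^{2/3}$ inside a ball of radius $CR$. We look only at their lengths,
$$|\eta_w(z)|=N\,|\nabla\varphi(h_wz)|\,/\,\psi_w(z),\qquad\psi_w=|Dh_w|^{-1}=T_{h_w}1\in\mathcal F .$$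
In Test 2, with linear $\varphi$, all these lengths coincide.

For one fixed $z$ there is no obvious handle on how $\psi_w(z)$ is distributed over $w$. So turn the averages around: fix *two* words $w,w'$ and let $z$ vary. Then $|\eta_w(z)|\approx|\eta_{w'}(z)|$ says that $q=t\psi_{w'}-\psi_w$ is small at $z$ compared with $\psi_w$, for a number $t>0$ that hardly depends on $z$. Since $q\in\mathcal F$, one can hope that this is rare, unless $q$ is small on all of $K$, i.e. unless the normalized functions $\psi_w/\max_K\psi_w$ and $\psi_{w'}/\max_K\psi_{w'}$ nearly agree.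

*The approach stops exactly there.* In Test 3, for $|w|=n\ge1$, the pole of $f_w$ is $g(h_w^{-1}(c))$ with $h_w^{-1}(c)=3^n(c-h_w(0))$ and $|h_w(0)|\le\sqrt k$. Thus $|h_w^{-1}(c)-c|\ge19\sqrt k\,3^n-20\sqrt k\ge12\sqrt k\,3^n$, and the pole is within $3^{-n}/(12\sqrt k)$ of $0$. All the normalized $\psi_w$, being multiples of $|x-\text{pole}|^2$, converge exponentially fast to the same multiple of $|x|^2$, and averaging over $z$ separates nothing.

The way past this point is a dichotomy (Lemma 6). By (4), adding letters to the end of $w$ moves its pole by inverse maps. Either the random poles spread, and the pair argument works; or all $h_i$ share a fixed point off $K$. In the second case we send that point to infinity: the maps become similarities, the linear phase becomes curved, and the varying length of its gradient spreads the frequencies.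

## 5. Nonzero polynomials are rarely small

The next lemma turns "not identically zero on $K$" into a power bound. For the Cantor measure and $q(x)=x$ it says $\nu([0,\tau])\le C\tau^c$; indeed $\nu([0,3^{-n}])=2^{-n}$.

**Lemma 2.** Let $E$ be a finite-dimensional space of polynomials, no nonzero element of which vanishes on $K$. Suppose that for each $i$ there are an injective linear $T_i:E\to E$ and a continuous $\beta_i:K\to(0,\infty)$ with $T_iq=\beta_i\cdot(q\circ h_i)$ on $K$. With $\|q\|=\max_K|q|$, there are $C,c>0$ such that $\nu(|q|\le\tau\|q\|)\le C\tau^c$ for all $0\ne q\in E$, $\tau>0$.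

*Proof.* **Step 1: at one scale, some mass escapes.** Let $G(\tau)=\sup_{\|q\|=1}\nu(|q|\le\tau)$. We want $\tau_0>0$ and $g\in(0,1)$ with $G(\tau_0)\le g$. If not, there are $\tau_n\to0$ and $\|q_n\|=1$ with $\nu(|q_n|\le\tau_n)\to1$, and we may assume $q_n\to q$. On $K$ we have $\{|q_n|\le\tau_n\}\subset\{|q|\le\tau_n+\|q_n-q\|\}$, so the limit is at most $\nu(q=0)$. But $\nu(q=0)<1$, since $K=\operatorname{supp}\nu\not\subset\{q=0\}$. Contradiction.

**Step 2: transport this to small scales.** Elements with $\|q\|=1$ are uniformly Lipschitz on $K$. So fix $n$ such that every such $q$ oscillates by at most $\tau_0/2$ on each $h_w(K)$, $|w|=n$. Given $q$ with $\|q\|=1$, let $\mathcal B$ be the set of $w$, $|w|=n$, such that $|q|\le\tau_0/2$ somewhere on $h_w(K)$. For $w\in\mathcal B$, $h_w(K)\subset\{|q|\le\tau_0\}$, hence $\sum_{\mathcal B}p_w\le\nu(|q|\le\tau_0)\le g$. Put $T_w=T_{w_n}\cdots T_{w_1}$. Then $T_wq=\beta_w(q\circ h_w)$ on $K$ with $\beta_w>0$ continuous, and $\|T_wq\|\ge\kappa_w\|q\|$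 with $\kappa_w>0$ by injectivity. Let $\kappa\in(0,1)$ satisfy $\kappa\le\kappa_w/\max_K\beta_w$ for all $|w|=n$. If $|q\circ h_w|\le\tau$ at a point, then there $|T_wq|\le\tau\max_K\beta_w\le\kappa^{-1}\tau\|T_wq\|$. For $\tau<\tau_0/2$ words outside $\mathcal B$ do not contribute, and
$$\nu(|q|\le\tau)=\sum_{w\in\mathcal B}p_w\,\nu(|q\circ h_w|\le\tau)\le\sum_{w\in\mathcal B}p_w\,\nu\big(|T_wq|\le\kappa^{-1}\tau\|T_wq\|\big)\le g\,G(\tau/\kappa).$$

**Step 3: iterate.** So $G(\tau)\le g\,G(\tau/\kappa)$ for $\tau<\tau_0/2$. If $j$ is least with $\tau\kappa^{-j}\ge\tau_0/2$, then $G(\tau)\le g^j\le(2\tau/\tau_0)^{c}$ with $c=\log(1/g)/\log(1/\kappa)$. For $\tau\ge\tau_0/2$ the bound is trivial. $\square$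

By (N3), Lemma 2 applies to $E=\mathcal F$, $T_i=T_{h_i}$, $\beta_i=|Dh_i|^{-1}$. From now on $\|q\|=\max_K|q|$ on $\mathcal F$; it is equivalent to the coefficient norm, and every $q\in\mathcal F$ is $C\|q\|$-Lipschitz on $K$.

For similarities we shall need polynomials of degree $8$. The next lemma shows that these cannot vanish on $K$ either.

**Lemma 3.** Let $h_1,\dots,h_m$ be similarities and $K=\bigcup h_i(K)$ nonempty and compact with (N2), and let $K$ affinely span $\mathbb R^d$. Then no nonzero polynomial vanishes on $K$. Hence, in a nondegenerate system of similarities, Lemma 2 applies to $E=\{\deg\le M\}$, $T_iq=q\circ h_i$, for every $M$.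

*Proof.* Let $r_w$, $O_w$ be the ratio and orthogonal part of $h_w$. From $r_w^n=r_{w^n}\le C_0\theta^{n|w|}$ we get $r_w\le\theta^{|w|}<1$ for $w\ne\emptyset$.

**Step 1: a space of minimal degree, with an exact scaling.** Suppose the claim fails. Let $e$ be the least degree of a nonzero polynomial vanishing on $K$, and $I$ the space of polynomials of degree $\le e$ vanishing on $K$. Then $e\ge1$. The degree-$e$ part $\mathrm{top}(Q)$ determines $Q\in I$: if it is zero, $Q$ has smaller degree, so $Q=0$. For $w\ne\emptyset$, $T_wQ=Q\circ h_w$ maps $I$ to $I$ and $\mathrm{top}(T_wQ)=r_w^e\,\mathrm{top}(Q)\circ O_w$. So $\|T_w^nQ\|_*=r_w^{en}\|Q\|_*$ for the norm $\|Q\|_*=\|\mathrm{top}(Q)\|_{L^2(S^{d-1})}$ on $I$.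

**Step 2: $Q$ is homogeneous about every fixed point.** Let $z_w\in K$ be the fixed point of $h_w$, and $Q(z_w+y)=\sum_{j\le e}Q_j(y)$ with $Q_j$ homogeneous of degree $j$. Then $(T_w^nQ)(z_w+y)=\sum_jr_w^{jn}Q_j(O_w^ny)$. The sum of the $L^2(S^{d-1})$ norms of the homogeneous parts about $z_w$ is a norm, equivalent to $\|\cdot\|_*$ on $I$. Hence $r_w^{jn}\|Q_j\|_{L^2(S^{d-1})}\le C_wr_w^{en}\|Q\|_*$ for all $n$, and so $Q_j=0$ for $j<e$.

**Step 3: compare fixed points.** Euler's identity gives $\langle y-z_w,\nabla Q(y)\rangle=eQ(y)$ for all $w\ne\emptyset$; subtracting, $\langle z_w-z_{w'},\nabla Q\rangle\equiv0$. As $z_w\in h_w(K)$, the points $z_w$ are dense in $K$, and $K$ affinely spans $\mathbb R^d$, so $\nabla Q\equiv0$. Thus $Q$ is constant, and since it vanishes on $K$ it is $0$, for every $Q\in I$: a contradiction.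

The last assertion holds since $q\mapsto q\circ h_i$ is injective, $\beta_i=1$, and $K$ affinely spans by (N3). $\square$

The next lemma says that $(h_v)_*\nu$ has full $d$-dimensional variance at its own scale, however much $h_v$ bends.

**Lemma 4.** There is $c_1>0$ with $\mathrm{Var}_\nu(\langle e,h_v\rangle)\ge c_1\|h_v\|^2$ for all words $v$ and unit vectors $e$.

*Proof.* **Step 1: reduce to a coefficient bound.** By Lemma 2 there is $\tau_1>0$ with $\nu(|q|>\tau_1\|q\|)\ge\frac12$, hence $\int q^2\,d\nu\ge\frac12\tau_1^2\|q\|^2$, for $0\ne q\in\mathcal F$. The variance is $\min_t\int(\langle e,h_v\rangle-t)^2d\nu$, and $\langle e,h_v\rangle-t=|Dh_v|\,q$ with $q=T_{h_v}(\langle e,\cdot\rangle-t)\in\mathcal F$. Since $|Dh_v|\ge C_1^{-1}\|h_v\|$ on $K$, it suffices to bound the coefficient norm of $q$ (the maximum of the moduli of constant term, linear coefficient vector, and coefficient of $|x|^2$) from below, uniformly in $v,e,t$.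

**Step 2: the coefficients.** If $h_v$ is a similarity, the linear coefficient of $q$ is $O^Te$, of norm $1$. In case (2), with $e'=O^Te$ and $s=(\langle e,b\rangle-t)/\lambda$,
$$q=\langle e',x-a\rangle+s|x-a|^2=s|x|^2+\langle e'-2sa,x\rangle+s|a|^2-\langle e',a\rangle.$$
If $|e'-2sa|\ge\frac18$ we are done. Otherwise $\mathsf v=2sa-e'$ has $|\mathsf v|<\frac18$, so $|sa|\ge\frac7{16}$. The constant coefficient is $-s|a|^2+\langle\mathsf v,a\rangle$, of modulus at least $|a|(\frac7{16}-\frac18)=\frac5{16}|a|$. If $|a|\ge1$ this is at least $\frac5{16}$; if $|a|<1$ then $|s|\ge\frac7{16}$. So the coefficient norm is at least $\frac18$. $\square$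

## 6. Flattening: large Fourier coefficients sit on few unit balls

For a word $v$ let $H_v=\|h_v\|^{-1}(h_v-h_v(x_0))$ and $\nu^v=(H_v)_*\nu$. By Lemma 1(2), $|H_v|\le D$ on $K$.

**Lemma 5.** For every $\delta\in(0,1)$ there are $\varepsilon,C>0$ such that for all words $v$ and all $R\ge1$ the set $\{|\zeta|\le R:\ |\widehat{\nu^v}(\zeta)|\ge R^{-\varepsilon}\}$ is covered by $CR^\delta$ unit balls.

This does not contradict (1): resonances may exist, but they are rare. The plan is to add many independent copies of $\nu^v$ with signs. By Lemma 4 each scale $A^{-j}$ contributes fresh randomness in all directions, and the sum of many copies smooths it. We gain a factor $A^{-d}$ per scale and lose only a power of $\log A$.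

*Proof.* **Step 1: split one copy into martingale increments, one per scale.** Fix $v$ and $A\ge3$. Let
$$n_j(\omega)=\min\{n:\|h_{v(\omega|n)}\|\le A^{-j}\|h_v\|\},\qquad\mathcal F_j=\sigma(\omega|n_j).$$
So $n_0=0$; $n_j$ is a bounded stopping time by Lemma 1(4) and (N2), and is nondecreasing in $j$. Each $\mathcal F_j$ has finitely many atoms. Put
$$X=H_v(\Pi(\omega))\sim\nu^v,\qquad M_j=E[X|\mathcal F_j],\qquad\Delta_j=M_{j+1}-M_j.$$
Given $\omega|n_j=w$, $X$ is distributed as $\|h_v\|^{-1}(h_{vw}(y)-h_v(x_0))$, $y\sim\nu$, and $c_0A^{-j}\|h_v\|\le\|h_{vw}\|\le A^{-j}\|h_v\|$, as for sections. So $X$ lies in a set of diameter at most $DA^{-j}$, whence $|X-M_j|\le DA^{-j}$; and as $\Delta_j=E[X-M_j|\mathcal F_{j+1}]$, also $|\Delta_j|\le DA^{-j}$. By Lemma 4, $\mathrm{Var}(\langle e,X\rangle|\mathcal F_j)\ge c_2A^{-2j}$ with $c_2=c_1c_0^2$, for every unit vector $e$. The law of total variance reads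
$$\mathrm{Var}(\langle e,X\rangle|\mathcal F_j)=E\big[\mathrm{Var}(\langle e,X\rangle|\mathcal F_{j+1})\,\big|\,\mathcal F_j\big]+\mathrm{Var}(\langle e,\Delta_j\rangle|\mathcal F_j),$$
and the first term on the right is at most $D^2A^{-2j-2}$. Hence
$$\mathrm{Var}(\langle e,\Delta_j\rangle|\mathcal F_j)\ge\tfrac{c_2}2A^{-2j}\quad\text{if }A^2\ge2D^2/c_2,\text{ which we assume.}$$

**Step 2: many copies make each increment smooth at resolution $1/A$.** Let $n$ be even, $X^{(1)},\dots,X^{(n)}$ independent copies of $X$, and $\epsilon_i=\pm1$ with half of the signs $+$. Put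
$$\Sigma=\sum\epsilon_iX^{(i)},\quad\mathcal G_j=\bigvee_i\mathcal F_j^{(i)},\quad\bar M_j=E[\Sigma|\mathcal G_j],\quad Y_j=\frac{(\bar M_{j+1}-\bar M_j)A^j}{\sqrt n}=n^{-1/2}\sum_iZ_i,$$
with $Z_i=\epsilon_i\Delta_j^{(i)}A^j$. Given $\mathcal G_j$, the $Z_i$ are independent and centered, $|Z_i|\le D$, and $\mathrm{Var}\langle e,Z_i\rangle\ge c_2/2$. Let $|s|\le s_0:=\min(1/D,3c_2/(4D^3))$. Then $\langle s,Z_i\rangle^2\le1$, and expanding to second order,
$$\big|E[e^{i\langle s,Z_i\rangle}|\mathcal G_j]\big|\le1-\tfrac{c_2}4|s|^2+\tfrac{D^3}6|s|^3\le1-\tfrac{c_2}8|s|^2\le e^{-c_2|s|^2/8}.$$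
Choose $n\ge A^2/s_0^2$. Taking the product over $i$ with $s=t/\sqrt n$ gives $|E[e^{i\langle t,Y_j\rangle}|\mathcal G_j]|\le e^{-c_2|t|^2/8}$ for $|t|\le A$.

To turn this into a small-ball bound we use *Esseen's inequality* $P(|Y-y|\le\varrho)\le C_d\varrho^d\int_{|t|\le1/\varrho}|Ee^{i\langle t,Y\rangle}|\,dt$. Proof: let $f(x)=\big|\int_{B(0,1/2)}e^{i\langle t,x\rangle}dt\big|^2\ge0$. For $|x|\le1$ the integrand has real part at least $\cos\frac12$, so $f$ is bounded below there by a positive constant. Also $f(x)=\int\vartheta(t)e^{i\langle t,x\rangle}dt$, where $\vartheta=1_{B(0,1/2)}*1_{B(0,1/2)}$ is bounded and supported in the closed unit ball. Take the expectation of $f((Y-y)/\varrho)$ and substitute $t\to\varrho t$. Applied conditionally, since $\int e^{-c_2|t|^2/8}dt<\infty$, it gives, with $C_3$ independent of $A,n,v,j$,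
$$P(|Y_j+y|\le\varrho\,|\,\mathcal G_j)\le C_3\varrho^d\qquad(\varrho\ge1/A,\ y\in\mathbb R^d).\tag{5}$$

We also need tails. *Hoeffding's inequality* says that a sum of independent centered real variables bounded by $b_i$ has modulus $\ge u$ with probability at most $2e^{-u^2/(2\sum b_i^2)}$. Each coordinate of $Y_j$ is, given $\mathcal G_j$, a sum of $n$ independent centered variables bounded by $D/\sqrt n$; take $u=\lambda/\sqrt d$ in each coordinate:
$$P(|Y_j|\ge\lambda\,|\,\mathcal G_j)\le2d\,e^{-\lambda^2/(2dD^2)}.\tag{6}$$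
The same bound holds for $(\Sigma-\bar M_j)A^j/\sqrt n=n^{-1/2}\sum_i\epsilon_i(X^{(i)}-M_j^{(i)})A^j$, for the same reason.

**Step 3: induct over scales.** We want $P(|\Sigma|\le\sqrt nA^{-J})\lesssim(\Lambda A^{-d})^J$ with $\Lambda$ small compared with powers of $A$. A bound $P(\,\cdot\,|\mathcal G_j)\le B_j$ alone would not pass from $j+1$ to $j$ with any gain, because it forgets that $\Sigma$ can be small only if the current mean $\bar M_{j+1}$ is small. A weight records this. Let $\mathsf w(t)=(1+t)^{-(d+1)}$ and $y_j=\bar M_jA^j/\sqrt n$.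

*Claim:* for $0\le j\le J$, $P(|\Sigma|\le\sqrt nA^{-J}|\mathcal G_j)\le B_j\mathsf w(|y_j|)$, with $B_J=B(d,D)$ and $B_j=\Lambda A^{-d}B_{j+1}$, $\Lambda=C(\log A)^{(d+1)/2}$, $C=C(d,D,c_2)$.

For $j=J$ the event forces $|(\Sigma-\bar M_J)A^J/\sqrt n|\ge|y_J|-1$, so the probability is at most $\min(1,2de^{-(|y_J|-1)_+^2/(2dD^2)})\le B\,\mathsf w(|y_J|)$.

For the step from $j+1$ to $j$, note $y_{j+1}=A(y_j+Y_j)$. So it suffices to bound $I(y)=E[\mathsf w(A|y+Y_j|)\,|\,\mathcal G_j]$ by $\Lambda A^{-d}\mathsf w(|y|)$ for all $y$, and put $y=y_j$. First, $\mathsf w(u)\le2^{-(i-1)(d+1)}$ for $2^{i-1}<u\le2^i$, $i\ge1$, and $\mathsf w\le1\le2^{d+1}$, so (5) gives for all $y$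
$$I(y)\le\sum_{i\ge0}2^{-(i-1)(d+1)}P\big(|y+Y_j|\le2^i/A\,\big|\,\mathcal G_j\big)\le\sum_{i\ge0}2^{-(i-1)(d+1)}C_32^{id}A^{-d}\le C_4A^{-d}.$$
Second, for $|y|\ge1$, split according to whether $|Y_j|<|y|/2$ and use (6):
$$I(y)\le\mathsf w(A|y|/2)+P(|Y_j|\ge|y|/2\,|\,\mathcal G_j)\le4^{d+1}A^{-(d+1)}(1+|y|)^{-(d+1)}+2d\,e^{-|y|^2/(8dD^2)},$$
since $(A|y|/2)^{-(d+1)}$ and $1+|y|\le2|y|$ give the constant $4^{d+1}$. Let $L=C_5\sqrt{\log A}$ with $C_5=C_5(d,D)\ge1$ large. If $|y|\ge L$, the last term is at most $A^{-d}\mathsf w(|y|)$: half of the exponent gives $A^{-d}$, the other half gives $\mathsf w(|y|)/(2d)$. So $I(y)\le(4^{d+1}+1)A^{-d}\mathsf w(|y|)$. If $|y|<L$, the first bound gives $I(y)\le C_4A^{-d}(1+L)^{d+1}\mathsf w(|y|)$. This proves the claim.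

Given $\delta$, fix $A$ so large that also $\Lambda\le A^{\delta/2}$, and then fix $n$. The claim with $j=0$ gives $P(|\Sigma|\le\sqrt nA^{-J})\le BA^{-J(d-\delta/2)}$ for all $J\ge0$. For $0<t\le1\le\sqrt n$ choose $J\ge0$ with $\sqrt nA^{-J-1}<t\le\sqrt nA^{-J}$; then $A^{-J}<At$. Hence the law $\sigma$ of $\Sigma$ satisfies
$$\sigma(B(0,t))\le Ct^{d-\delta/2}\quad(0<t\le1),\qquad\sigma(B(0,t))\le t^d\quad(t\ge1),$$
uniformly in $v$; the second bound is trivial.

**Step 4: return to the Fourier side and count.** As half of the signs are $+$, $\widehat\sigma=|\widehat{\nu^v}|^n$. So for $R\ge1$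
$$\int|\widehat{\nu^v}(\zeta)|^ne^{-\pi|\zeta|^2/R^2}d\zeta=R^d\int e^{-\pi R^2|z|^2}d\sigma(z)\le R^d\sum_{j\ge0}e^{-\pi j^2}\sigma\big(B(0,\tfrac{j+1}R)\big)\le CR^{\delta/2},$$
because $\sigma(B(0,\frac{j+1}R))\le C(j+1)^dR^{-d+\delta/2}$ in both ranges of $t=\frac{j+1}{R}$. Let $\zeta_1,\dots,\zeta_M$ be a maximal $1$-separated subset of the set in the lemma; the unit balls about the $\zeta_j$ cover it. As $|H_v|\le D$, $\widehat{\nu^v}$ is $2\pi D$-Lipschitz, so $|\widehat{\nu^v}|\ge\frac12R^{-\varepsilon}$ on disjoint balls of radius $cR^{-\varepsilon}\le\frac12$ about the $\zeta_j$. There $|\zeta|\le2R$, so the Gaussian weight is at least $e^{-4\pi}$. Thus $M\,cR^{-d\varepsilon}2^{-n}R^{-n\varepsilon}\le CR^{\delta/2}$, and $M\le CR^\delta$ if $\varepsilon(d+n)\le\delta/2$. $\square$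

## 7. The dual action on poles

We now study the normalized reciprocal derivatives from Section 4. Let $\psi_w=T_{h_w}1=|Dh_w|^{-1}\in\mathcal F$, $\hat\psi_w=\psi_w/\|\psi_w\|$, and let $\mathcal P$ be the closure of $\{\hat\psi_w\}_w$ in the unit sphere of $\mathcal F$; it is compact. By Lemma 1(1), $C_1^{-1}\le\psi\le1$ on $K$ for $\psi\in\mathcal P$. Each $\hat\psi_w$ is $1$ or $c|x-a|^2$ with $a\notin K_{\varepsilon_0}$. If poles tend to $\infty$, the normalized functions tend to $1$; if they stay bounded, they accumulate off $K_{\varepsilon_0}$. So every $\psi\in\mathcal P$ is $1$ or $c|x-a|^2$ with $c>0$, $a\notin K_{\varepsilon_0}$.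

For a word $u$ put $\Phi^u(\psi)=T_{h_u}\psi/\|T_{h_u}\psi\|$. Since $T_{h_{wu}}=T_{h_u}T_{h_w}$, we have $\Phi^u(\hat\psi_w)=\hat\psi_{wu}$. So $\Phi^u$ is a continuous map $\mathcal P\to\mathcal P$, and $\Phi^{u\gamma}=\Phi^\gamma\circ\Phi^u$. In terms of poles, by (4), $\Phi^u$ is $a\mapsto h_u^{-1}(a)$. In the running example, $\Phi^2$ sends all poles into $[-\frac52,-2]$ and $\Phi^3$ sends them into $[-\frac72,-3]$: two disjoint sets.

**An elementary inequality.** If $\|e_1\|=\|e_2\|=1$ and $\lambda_1,\lambda_2\ge0$, then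
$$\|\lambda_1e_1-\lambda_2e_2\|\ge\tfrac12\max(\lambda_1,\lambda_2)\|e_1-e_2\|.\tag{7}$$
Indeed, if the left side is $\epsilon$, then $|\lambda_1-\lambda_2|\le\epsilon$, so replacing the smaller coefficient by the larger gives $\max(\lambda_1,\lambda_2)\|e_1-e_2\|\le2\epsilon$.

**Contraction:** $\|\Phi^u\psi-\Phi^u\psi'\|\le C_2\theta^{|u|}\|\psi-\psi'\|$ on $\mathcal P$. First we show that $\log(\psi/\psi')$ is $C\|\psi-\psi'\|$-Lipschitz on $K$. Put $f=(\psi-\psi')/\psi'$, so $1+f=\psi/\psi'\in[C_1^{-1},C_1]$ and $|\log(1+f(x))-\log(1+f(y))|\le C_1|f(x)-f(y)|$, while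
$$f(x)-f(y)=\frac{(\psi-\psi')(x)-(\psi-\psi')(y)}{\psi'(x)}+(\psi-\psi')(y)\frac{\psi'(y)-\psi'(x)}{\psi'(x)\psi'(y)}=O\big(\|\psi-\psi'\||x-y|\big).$$
Now $T_{h_u}\psi/T_{h_u}\psi'=(\psi/\psi')\circ h_u$ on $K$, and the oscillation $o$ of $\log(\psi/\psi')$ on $h_u(K)$ is at most $C\theta^{|u|}\|\psi-\psi'\|$. After normalization by maxima the ratio lies in $[e^{-o},e^o]$. As the normalized functions are at most $1$, they differ by at most $e^o-1\le Co$ ($o$ is bounded).

**Lower bound:** for each word $\gamma$ there is $\kappa_\gamma>0$ with $\|\Phi^\gamma\psi-\Phi^\gamma\psi'\|\ge\kappa_\gamma\|\psi-\psi'\|$ on $\mathcal P$. With $T=T_{h_\gamma}$, by (7),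
$$\Big\|T\Big(\frac\psi{\|T\psi\|}-\frac{\psi'}{\|T\psi'\|}\Big)\Big\|\ge\|T^{-1}\|^{-1}\Big\|\frac\psi{\|T\psi\|}-\frac{\psi'}{\|T\psi'\|}\Big\|\ge\tfrac12\|T^{-1}\|^{-1}\|T\|^{-1}\|\psi-\psi'\|.$$

**Lemma 6.** At least one of the following holds.

* (NC) There are $C,c>0$ with $\displaystyle\sup_{\psi\in\mathcal P,\,\psi_0\in\mathcal F}\ \sum_{|u|=\ell}p_u\mathbf 1\big(\|\Phi^u\psi-\psi_0\|\le\kappa\big)\le C(\kappa^c+e^{-c\ell})$ for all $\ell\ge0$, $\kappa>0$.
* (FP) There is $a\in\hat{\mathbb R}^d\setminus K$ with $h_i(a)=a$ for all $i$.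

*Proof.* **Step 1: if two branches separate, poles spread.** Suppose that for some $n$ there are words $\beta,\beta'$ of length $n$ with $\Delta:=\mathrm{dist}(\Phi^\beta\mathcal P,\Phi^{\beta'}\mathcal P)>0$. Let $\kappa_1\in(0,1)$ be at most $\min_{|\gamma|=n}\kappa_\gamma$, let $H_\ell(\kappa)$ be the supremum in (NC), and let $\kappa<\Delta/2$, $\ell\ge n$. Write $u=u''\gamma$ with $|\gamma|=n$, so $\Phi^u=\Phi^\gamma\circ\Phi^{u''}$. The words $\gamma$ whose image $\Phi^\gamma\mathcal P$ meets the closed ball $\bar B(\psi_0,\kappa)$ do not include both $\beta$ and $\beta'$, so they have total weight at most $g:=1-\min(p_\beta,p_{\beta'})<1$. For each such $\gamma$, the set $\{\psi''\in\mathcal P:\|\Phi^\gamma\psi''-\psi_0\|\le\kappa\}$ has diameter at most $2\kappa/\kappa_1$, so it lies in a closed ball of that radius. Hence $H_\ell(\kappa)\le g\,H_{\ell-n}(2\kappa/\kappa_1)$. This can be iterated $j$ times as long as $jn\le\ell$ and $(2/\kappa_1)^{j-1}\kappa<\Delta/2$. Since $H\le1$, we get $H_\ell(\kappa)\le g^j$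 with $j\ge c\min(\ell,\log(1/\kappa))-C$, which is (NC).

**Step 2: otherwise all poles converge to one point.** Otherwise for every $n$ the compact sets $\Phi^\beta\mathcal P$, $|\beta|=n$, pairwise intersect, and they have diameter at most $2C_2\theta^n$. The compact sets $\mathcal P_n=\bigcup_{|\beta|=n}\Phi^\beta\mathcal P$ decrease, as $\Phi^{i\beta'}\mathcal P=\Phi^{\beta'}(\Phi^i\mathcal P)\subset\Phi^{\beta'}\mathcal P$, and their diameters tend to $0$. So they shrink to a point $\psi_*$. Since $\Phi^i\mathcal P_n\subset\mathcal P_{n+1}$, $\Phi^i\psi_*=\psi_*$, i.e. $T_{h_i}\psi_*=c_i\psi_*$ with $c_i>0$, for every letter $i$.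

**Step 3: this point is a common fixed point.** If $\psi_*$ is constant, then all $|Dh_i|$ are constant, all $h_i$ are similarities, and $a=\infty$ works. If $\psi_*=c|x-a|^2$, then $a\notin K$, and
$$|h_i(x)-a|^2\,|Dh_i(x)|^{-1}=c_i|x-a|^2\qquad\text{for all }x\text{ different from the pole of }h_i.$$
If $a$ were the pole of $h_i$, then by (2) the left side would tend to $\lambda\ne0$ as $x\to a$, while the right side tends to $0$. So $a$ is not the pole, and putting $x=a$ gives $h_i(a)=a$. $\square$

The running example satisfies (NC) by Step 1. Test 3 is of type (FP) with $a=0$.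

## 8. Oscillatory integrals with spread gradients

For $\varphi:K\to\mathbb R$ with a given field $\nabla\varphi:K\to\mathbb R^d$ consider, for all $x,y\in K$,
$$|\nabla\varphi|\le B,\quad|\nabla\varphi(x)-\nabla\varphi(y)|\le B|x-y|,\quad|\varphi(y)-\varphi(x)-\langle\nabla\varphi(x),y-x\rangle|\le B|x-y|^2.\tag{8}$$
This holds if $\varphi$ is $C^2$ on a neighborhood of $\overline{K_\varepsilon}$ for some $\varepsilon>0$, with $B$ bounded in terms of $\varepsilon$, $D$ and the $C^2$ norm on $K_\varepsilon$: for $|x-y|<\varepsilon$ the segment lies in $K_\varepsilon$ and Taylor's formula applies; for $|x-y|\ge\varepsilon$ use $1\le\varepsilon^{-1}|x-y|$.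

**Proposition 7.** Let a nondegenerate system, $\alpha\in(0,1]$ and $B\ge1$, $c_*>0$ be given. Assume either

* (a) (NC) holds, and $\nu(|\nabla\varphi|\le\tau)\le B\tau^{c_*}$ for all $\tau>0$; or
* (b) all $h_i$ are similarities, and $\nu(\,||\nabla\varphi|-t|\le\tau)\le B\tau^{c_*}$ for all $\tau>0$, $t\ge0$.

Then there are $C,\sigma>0$, depending only on the system, $\alpha,B,c_*$, such that $|\int\mathbf e(N\varphi)\chi\,d\nu|\le C\|\chi\|_{C^\alpha}N^{-\sigma}$ for all $N\ge1$, all $\varphi$ satisfying (8) and the assumption, and all $\chi\in C^\alpha(K)$.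

*Proof.* We may take $N$ large and $\|\chi\|_{C^\alpha}\le1$.

**Step 1: fix the scales.** Put $R=N^{1/2}$, $r=R/N=R^{-1}$, $\rho=R^{-2/3}$, $\varepsilon_1=\frac1{48}$. In case (a) let $\ell=\lfloor\varepsilon_1\log R/\log(1/\kappa_0)\rfloor$, so $\kappa_0^\ell\ge R^{-\varepsilon_1}$; in case (b) let $\ell=0$. Let $w\in W_r$, $s$ with $|s|=\ell$, and $v\in W_\rho$ be independent random words with weights $p_w,p_s,p_v$. The word $w$ reaches the small scale and $v$ makes the maps affine. The middle word $s$ is there for (NC): it randomizes the pole of $h_{ws}$, at a cost of only $R^{-\varepsilon_1}$ in size.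

**Step 2: linearize.** Iterating the section identities,
$$\int\mathbf e(N\varphi)\chi\,d\nu=\sum_{w,s,v}p_wp_sp_v\int(\mathbf e(N\varphi)\chi)(h_{ws}h_vy)\,d\nu(y).$$
Replacing $\chi$ by its value at one point of $h_w(K)$ costs $O(r^\alpha)$. Put $z_v=h_v(x_0)$, $x'=h_v(y)$; then $|x'-z_v|\le D\rho$. By (8), Lemma 1(2),(3) and $\|h_{ws}\|\le C_0r$,
$$\varphi(h_{ws}x')=\varphi(h_{ws}z_v)+\big\langle\nabla\varphi(h_{ws}z_v),Dh_{ws}(z_v)(x'-z_v)\big\rangle+O(r\rho^2):$$
the expansion of $\varphi$ costs $O((r\rho)^2)$, that of $h_{ws}$ costs $O(r\rho^2)$. After multiplication by $N$ the error is $O(R\rho^2)=O(R^{-1/3})$. Let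
$$\eta_{ws}(x)=N\,Dh_{ws}(x)^T\nabla\varphi(h_{ws}x),\qquad|\eta_{ws}(x)|=N|Dh_{ws}(x)||\nabla\varphi(h_{ws}x)|\le CR.\tag{9}$$
Since $h_v(y)-z_v=\|h_v\|H_v(y)$,
$$\Big|\int\mathbf e(N\varphi)\chi\,d\nu\Big|\le C(r^\alpha+R^{-1/3})+\sum_vp_v\sum_{w,s}p_wp_s\big|\widehat{\nu^v}(\|h_v\|\eta_{ws}(z_v))\big|.$$

**Step 3: use flattening, so that only clustering of lengths remains.** Here $\|h_v\|\in[c_0\rho,\rho]$, so the frequencies have modulus at most $R_1:=CR^{1/3}$ (with $C\ge1$). By Lemma 5 with a parameter $\delta$ to be chosen, the set of $\eta$ with $|\eta|\le CR$ and $|\widehat{\nu^v}(\|h_v\|\eta)|\ge R_1^{-\varepsilon}$ is covered by $CR^\delta$ balls of radius $1/\|h_v\|\le C_6R^{2/3}$. If $\eta$ lies in such a ball with center $\eta_0$, then $||\eta|-|\eta_0||\le C_6R^{2/3}$. Hence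
$$\Big|\int\mathbf e(N\varphi)\chi\,d\nu\Big|\le C(r^\alpha+R^{-1/3}+R^{-\varepsilon/3})+CR^\delta\mathcal Q,\quad\mathcal Q=\sum_vp_v\sup_{t\ge0}P_{w,s}\big(\big||\eta_{ws}(z_v)|-t\big|\le C_6R^{2/3}\big).$$
It suffices to show $\mathcal Q\le CR^{-c_9}$ with $c_9\in(0,1)$ independent of $\delta$; then take $\delta=c_9/2$.

**Step 4: case (b), where the gradient does the spreading.** Here $|\eta_w(z)|=Nr_w|\nabla\varphi(h_wz)|$ with $c_0r\le r_w\le r$. Since $r_w=\prod r_i^{n_i}$ with $\sum n_i=|w|\le C\log N$, $r_w$ takes at most $C(\log N)^m$ values. For each value $r'$ we have $Nr'\ge c_0R$, so the event forces $\big||\nabla\varphi(h_wz)|-t/(Nr')\big|\le CR^{-1/3}$. Since $h_w(K)$ has diameter at most $Dr$, $\nabla\varphi$ is $B$-Lipschitz and $\nu=\sum_wp_w(h_w)_*\nu$,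
$$P_w\big(\big||\nabla\varphi(h_wz)|-t'\big|\le CR^{-1/3}\big)\le\nu\big(\big||\nabla\varphi|-t'\big|\le CR^{-1/3}+Cr\big)\le CR^{-c_*/3}\qquad(t'\ge0).$$
So $\mathcal Q\le C(\log N)^mR^{-c_*/3}$, which suffices.

**Step 5: case (a), discard words with small gradient.** Let $b_w=|\nabla\varphi(h_wx_0)|$ and call $w$ *bad* if $b_w\le R^{-\varepsilon_1}$. As in Step 4, $P(w\text{ bad})\le\nu(|\nabla\varphi|\le R^{-\varepsilon_1}+Cr)\le CR^{-c_*\varepsilon_1}$. For good $w$, since $h_{ws}z_v\in h_w(K)$,
$$\log|\nabla\varphi(h_{ws}z_v)|=\log b_w+O(rR^{\varepsilon_1})=\log b_w+O(R^{-1+\varepsilon_1}),$$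
and by Lemma 1(4), $|\eta_{ws}(z_v)|\ge cNr\kappa_0^\ell R^{-\varepsilon_1}\ge cR^{1-2\varepsilon_1}$.

**Step 6: pass to pairs.** Let $Q_v$ be the supremum in $\mathcal Q$ with the probability restricted to good $w$. With $(w',s')$ an independent copy of $(w,s)$, squaring the probability gives
$$Q_v^2\le P\big(w,w'\text{ good},\ \big||\eta_{ws}(z_v)|-|\eta_{w's'}(z_v)|\big|\le2C_6R^{2/3}\big).$$
On this event the logarithms of the two lengths differ by at most $CR^{-1/3+2\varepsilon_1}=CR^{-7/24}$. As $\log|Dh_{ws}|=-\log\psi_{ws}$, (9) and Step 5 give, with $\tau=CR^{-1/4}$,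
$$\Big|\log\frac{b_w}{b_{w'}}+\log\frac{\psi_{w's'}}{\psi_{ws}}(z_v)\Big|\le\tau.\tag{10}$$

**Step 7: fix the pair and average over the base point.** The functions $\log\hat\psi$, $\psi\in\{\psi_u\}_u$, are uniformly Lipschitz on $K$, because $C_1^{-1}\le\hat\psi\le1$ and $\hat\psi$ is $C$-Lipschitz. Also $|h_v(y)-z_v|\le D\rho$ for $y\in K$, and $\rho\le\tau$. So if (10) holds at $z_v$, it holds on $h_v(K)$ with $C\tau$ in place of $\tau$. Since $v$ is independent of the pair and $\sum_vp_v(h_v)_*\nu=\nu$,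
$$\sum_vp_vQ_v^2\le E_{(w,s),(w',s')}\,\mathbf 1_{w,w'\,\mathrm{good}}\ \nu\Big\{x:\Big|t_{ww'}+\log\frac{\psi_{w's'}(x)}{\psi_{ws}(x)}\Big|\le C\tau\Big\},\qquad t_{ww'}=\log\frac{b_w}{b_{w'}}.$$
For $R$ large, membership implies $|q(x)|\le C\tau\|\psi_{ws}\|$ with
$$q=e^{t_{ww'}}\psi_{w's'}-\psi_{ws}\in\mathcal F,\qquad\|q\|\ge\tfrac12\|\psi_{ws}\|\,\|\hat\psi_{ws}-\hat\psi_{w's'}\|\quad\text{by (7)}.$$
So if $\|\hat\psi_{ws}-\hat\psi_{w's'}\|>\kappa$, Lemma 2 bounds the $\nu$-measure by $C(\tau/\kappa)^c$.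

**Step 8: near-coincident pairs are rare.** This is the point where Section 4 got stuck. Since $\hat\psi_{ws}=\Phi^s(\hat\psi_w)$, (NC), applied for fixed $w,w',s'$ with $\psi=\hat\psi_w$ and $\psi_0=\hat\psi_{w's'}$, gives $P(\|\hat\psi_{ws}-\hat\psi_{w's'}\|\le\kappa)\le C(\kappa^c+e^{-c\ell})$. With $\kappa=\tau^{1/2}$ and $\ell\ge c\log R$ we get $\sum_vp_vQ_v^2\le CR^{-c}$. By Cauchy–Schwarz $\sum_vp_vQ_v\le CR^{-c/2}$, and $\mathcal Q\le P(w\text{ bad})+\sum_vp_vQ_v\le CR^{-c_9}$. $\square$

## 9. Proof of Theorems A and B: no sphere, or one sphere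

**Step 0: easy implications and preparation.** (iii)$\Rightarrow$(ii) is clear, and (ii)$\Rightarrow$(i) is Test 1. Now let $\mu$ be irreducible and not all $f_i$ similarities. We prove the estimate with $\chi$; then $\chi=1$ gives (iii). Let $K=\operatorname{supp}\mu$. By stationarity $K=\bigcup_if_i(K)$, and $K\subset X\subset U$. Choose $\varepsilon$ with $K_\varepsilon\subset U$, small enough wherever needed. For $x\in K$, $z\in B(x,\varepsilon)\subset U$ we have $|f_i(z)-f_i(x)|\le\theta|z-x|$ and $f_i(x)\in K$, so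
$$f_w(K_\varepsilon)\subset K_\varepsilon\quad\text{for all words }w.\tag{11}$$
The pole of $f_w$ is not in $U$, since $f_w(U)\subset U\subset\mathbb R^k$. Also $|Df_w|\le\theta^{|w|}$ on $K$. If $k=1$, $K$ is infinite: it has at least two points by irreducibility, and if finite it would be permuted by every iterate of the injection $f_1$, contradicting $|f_1^nx-f_1^ny|\le\theta^n|x-y|$ on $K$. So for $k=1$, $K$ is contained in no sphere. For unit $\hat\xi$ we use the phase $\langle\hat\xi,\cdot\rangle$ and $N=|\xi|$; all bounds are uniform in $\hat\xi$. For $|\xi|\le1$ the estimate is trivial.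

### Case I: $K$ is contained in no sphere

The data $(f_i,p_i,K,\mu)$ form a nondegenerate system on $\mathbb R^k$: (N1) and (N2) are in Step 0, and (N3) holds because $K$ lies in no sphere and, by irreducibility, in no hyperplane. Apply Lemma 6.

**I(NC).** Take $\varphi(x)=\langle\hat\xi,x\rangle$. Then $|\nabla\varphi|=1$, so $\mu(|\nabla\varphi|\le\tau)\le\tau$ for all $\tau>0$, and Proposition 7(a) gives the claim.

**I(FP).** All $f_i$ fix some $a\in\hat{\mathbb R}^k\setminus K$, and $a\ne\infty$ because not all $f_i$ are similarities. We send $a$ to infinity. Let $\iota(x)=(x-a)/|x-a|^2$, $h_i=\iota f_i\iota^{-1}$, $\nu=\iota_*\mu$, $K'=\iota(K)$. The $h_i$ fix $\infty$, hence are similarities, and $\nu$ is stationary for them. The system is nondegenerate. (N1) is trivial. (N2) follows from $|Dh_w(\iota x)|=|D\iota(f_wx)||Df_w(x)||D\iota(x)|^{-1}$, since the conformal factor of $\iota$ is bounded above and below on $K$. (N3): if $q\in\mathcal F$ vanishes on $K'$, then $T_\iota q\in\mathcal F$ vanishes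 on $K$, so $T_\iota q=0$ and $q=0$.

With $g(y)=\iota^{-1}(y)=a+y/|y|^2$ and $\varphi=\langle\hat\xi,g\rangle$ we have $\int\mathbf e(\langle\xi,x\rangle)\chi\,d\mu=\int\mathbf e(N\varphi)(\chi\circ g)\,d\nu$. The map $g$ is smooth near $K'\not\ni0$, so (8) holds uniformly in $\hat\xi$ and $\|\chi\circ g\|_{C^\alpha}\le C\|\chi\|_{C^\alpha}$. Since $g$ is conformal, $|\nabla\varphi(y)|=|Dg(y)^T\hat\xi|=|y|^{-2}$. If $||y|^{-2}-t|\le\tau$ with $y\in K'$, then $|1-t|y|^2|\le C\tau$. The polynomial $1-t|y|^2\in\mathcal F$ has coefficient norm $\ge1$, so Lemma 2 gives $\nu(||\nabla\varphi|-t|\le\tau)\le C\tau^c$. Proposition 7(b) applies.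

### Case II: $K$ is contained in a sphere $S$

Then $k\ge2$. A similarity change of coordinates changes neither hypotheses nor conclusion, so let $S$ be the unit sphere.

**Step 1: every $f_i$ preserves $S$.** We have $K\subset f_i^{-1}(K)\subset f_i^{-1}(S)$, and $f_i^{-1}(S)$ is a sphere or a hyperplane with $\infty$. If $f_i^{-1}(S)\ne S$, then $K\subset S\cap f_i^{-1}(S)$ would be contained in a hyperplane (for two spheres, subtract their equations), contrary to irreducibility. So $f_i(S)=S$.

**Step 2: $K\ne S$.** This gives room for a projection center. If $K=S$, then $S\subset U$, $|Df_i|\le\theta<1$ on $S$ and $f_i(S)=S$, so the $(k-1)$-volume of $S$ would be at most $\theta^{k-1}$ times itself.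

**Step 3: project.** For $a_0\in S\setminus K$ let $\pi:S\to\hat{\mathbb R}^d$, $d=k-1$, be stereographic projection from $a_0$, and $h_i=\pi f_i\pi^{-1}$, $\nu=\pi_*\mu$, $K'=\pi(K)$. The $h_i$ are Möbius: $\pi$ is the restriction to $S$ of a Möbius map of $\hat{\mathbb R}^k$ sending $S$ to $P\cup\{\infty\}$, $P$ a hyperplane identified with $\mathbb R^d$. So $h_i$ is the restriction to $P$ of a Möbius map $F$ preserving $P\cup\{\infty\}$. If $F(\infty)=\infty$, then $F$ is a similarity preserving $P$, and $F|_P$ is a similarity. Otherwise the pole $a$ of $F$ lies in $P$, the inversion $J_a(x)=a+(x-a)/|x-a|^2$ preserves $P\cup\{\infty\}$, $F\circ J_a$ fixes $\infty$ and so is a similarity preserving $P$, and $F|_P=(F\circ J_a)|_P\circ J_a|_P$ is Möbius.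

**Step 4: the projected system is nondegenerate.** After a rotation $a_0=e_k$, and $g=\pi^{-1}$ is
$$g(y)=\frac{(2y,\,|y|^2-1)}{1+|y|^2},\qquad\text{conformal with factor }\frac2{1+|y|^2}.$$

* (N1): choose $\varepsilon<\mathrm{dist}(a_0,K)$ as in Step 0. By (11), $f_w(K_\varepsilon)\subset K_\varepsilon\not\ni a_0$, so $f_w^{-1}(a_0)\notin K_\varepsilon$. Hence the pole $\pi(f_w^{-1}(a_0))$ of $h_w$ lies outside the fixed open neighborhood $\pi(S\cap K_\varepsilon)\subset\mathbb R^d$ of the compact set $K'$.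
* (N2): $|Dh_w(\pi x)|=|D\pi(f_wx)||Df_w(x)||D\pi(x)|^{-1}$, and the conformal factor of $\pi$ on $S$ is bounded above and below on $K$.
* (N3): let $q=\gamma+\langle\beta,y\rangle+s|y|^2$ and $g=(g',g_k)$. As $\frac1{1+|y|^2}=\frac{1-g_k}2$, $\frac{|y|^2}{1+|y|^2}=\frac{1+g_k}2$ and $\frac y{1+|y|^2}=\frac{g'}2$, we get $\frac{q(y)}{1+|y|^2}=\frac{\gamma+s}2+\frac12\langle\beta,g'(y)\rangle+\frac{s-\gamma}2g_k(y)$. If $q\ne0$ this is a nonzero affine function of $g(y)$, which cannot vanish on $K=g(K')$ by irreducibility.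

**Step 5: the phase.** With $\varphi=\langle\hat\xi,g\rangle$ we have $\int\mathbf e(\langle\xi,x\rangle)\chi\,d\mu=\int\mathbf e(N\varphi)(\chi\circ g)\,d\nu$, with (8) and $\|\chi\circ g\|_{C^\alpha}\le C\|\chi\|_{C^\alpha}$ uniform in $\hat\xi$. The length of $\nabla\varphi=Dg^T\hat\xi$ is the conformal factor times the length of the component of $\hat\xi$ tangent to $S$ at $g(y)$, so
$$|\nabla\varphi(y)|^2=\frac{4(1-\varphi(y)^2)}{(1+|y|^2)^2},\qquad\varphi(y)=\frac{2\langle\zeta,y\rangle+s(|y|^2-1)}{1+|y|^2},\quad\hat\xi=(\zeta,s).\tag{12}$$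
Critical points occur where $g(y)=\pm\hat\xi$, as in Test 4. Apply Lemma 6 to this system.

**II(NC).** We must show that the critical points carry little mass. If $|\nabla\varphi(y)|\le\tau$ with $y\in K'$, then $(1-\varphi)(1+\varphi)\le C\tau^2$. One factor is $\ge1$, so $1-\varphi(y)\le C\tau^2$ or $1+\varphi(y)\le C\tau^2$. The functions
$$(1\mp\varphi)(1+|y|^2)=(1\pm s)\mp2\langle\zeta,y\rangle+(1\mp s)|y|^2\in\mathcal F$$
have coefficient norm $\ge1$, since one of $1\pm s$ is at least $1$. By Lemma 2, $\nu(|\nabla\varphi|\le\tau)\le C\tau^c$ uniformly in $\hat\xi$ (for $\tau>1$ this is trivial). Proposition 7(a) applies.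

**II(FP).** Translated back to $S$, all $f_i$ fix a point of $S\setminus K$. Repeat Steps 3–5 with $a_0$ equal to this point: the new $h_i$ fix $\infty$ and are similarities. For Proposition 7(b), let $0<\tau\le1$ (for $\tau>1$ there is nothing to prove). If $||\nabla\varphi|-t|\le\tau$ at $y\in K'$, then $0\le t\le C_7$ and $||\nabla\varphi|^2-t^2|\le C\tau$. Multiplying (12) by $\frac14(1+|y|^2)^4$, which is bounded on $K'$, we get $|Q_{\hat\xi,t}(y)|\le C\tau$, where
$$Q_{\hat\xi,t}(y)=(1+|y|^2)^2-\big(2\langle\zeta,y\rangle+s(|y|^2-1)\big)^2-\tfrac{t^2}4(1+|y|^2)^4.$$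
For $t\ne0$, $Q_{\hat\xi,t}\ne0$ because of its degree-$8$ part $-\frac{t^2}4|y|^8$. For $t=0$, $Q_{\hat\xi,0}=(1+|y|^2)^2(1-\varphi^2)$ vanishes only where $g(y)=\pm\hat\xi$, at no more than two points, so it is not the zero polynomial. The coefficients depend continuously on $(\hat\xi,t)\in S^{k-1}\times[0,C_7]$, so by compactness the coefficient norms of $Q_{\hat\xi,t}$ are bounded below. By Lemma 3, Lemma 2 applies to polynomials of degree $\le8$ and gives $\nu(||\nabla\varphi|-t|\le\tau)\le C\tau^c$, uniformly in $\hat\xi,t$. Proposition 7(b) applies.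

In all cases $|\int\mathbf e(\langle\xi,x\rangle)\chi\,d\mu|\le C\|\chi\|_{C^\alpha}|\xi|^{-\sigma}$. This proves Theorem B, and with it Theorem A: the conjecture is true. $\blacksquare$

## 10. General phases, and the Cantor product as counterexample

**Proof of Theorem C.** As in Case I, $(f_i,p_i,K,\mu)$ is a nondegenerate system: the poles avoid $U\supset K_\varepsilon$, $|Df_w|\le\theta^{|w|}$ on $K$, and (N3) is now a hypothesis; nowhere did we use that some $f_i$ is not a similarity. Since (FP) is excluded by hypothesis, Lemma 6 gives (NC). A $C^2$ phase without critical points on $K$ satisfies (8), and $|\nabla\varphi|\ge c>0$ on $K$. Hence $\mu(|\nabla\varphi|\le\tau)\le B'\tau$ with $B'=\max(1,1/c)$, and Proposition 7(a) applies, with $B$ chosen at least $B'$.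

**The fixed-point hypothesis cannot be dropped.** Take the Cantor product $\nu$ of Test 2, with the maps $h_b$ on the ball $U=B(0,2\sqrt k)$. They have the common fixed point $\infty$. The support affinely spans $\mathbb R^k$, so by Lemma 3 it lies in no sphere or hyperplane. The phase $\varphi(y)=y_1$ has no critical points, but by (1) $|\int\mathbf e(3^ny_1)\,d\nu|$ equals the same positive number for all $n\ge0$. $\blacksquare$

The same measure is irreducible and $\widehat\nu(3^ne_1)\not\to0$, so the hypothesis "not all $f_i$ are similarities" cannot be dropped in Theorem B. Irreducibility is necessary there by the equivalence of (i) and (iii).
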